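# Undecidability of word automaticity for tree automatic linear orderings

## 1. Dense orderings: the easy case

Suppose somebody hands us a linear ordering described by finite tree automata, and we want to know whether finite automata on words would have been enough. We begin with a class of orderings where the answer is always yes.

**Definition (word automatic).** The *convolution* $u\otimes v$ of two words is obtained by writing them one under the other and padding the shorter one with a blank symbol $\square$. For instance $ab\otimes abba$ is the word $(a,a)(b,b)(\square,b)(\square,a)$ over an alphabet of pairs. Convolutions of more words are defined in the same way. A relational structure is *word automatic* if it is isomorphic to a structure whose domain is a regular language and each of whose relations is recognized by a finite automaton reading the convolution of its arguments.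

For example, $\omega^2$ is word automatic. Code $\omega c_1+c_0$ by $1^{c_1}\otimes 1^{c_0}$. Two such words are compared by an automaton that remembers which of the two first tracks is longer and, in case of a tie, which of the two second tracks is longer.

**Definition (tree automatic).** Trees are finite and labelled, and each node may have a left and/or a right child. A *tree automaton* assigns states bottom-up: the possible states of a node depend on its label and on the states (or absence) of its left and right child. The automaton may be nondeterministic, and it accepts if the root can get an accepting state. The convolution of two trees overlays them, root on root, and pads missing positions with $\square$. A structure is *tree automatic* if it is isomorphic to one whose domain is a regular set of trees and each of whose relations is recognized by a tree automaton reading the convolution of the arguments. A *tree automatic presentation* is the finite tuple of these automata, one for the domain and one for each relation, together with the structure presented.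

A word can be viewed as a unary tree, that is, a path of left children, so every word automatic structure is tree automatic. The converse fails, and we shall meet an example, $\omega^\omega$. We use freely that regular word relations and regular tree relations are closed under Boolean operations and projection.

We call a linear ordering *dense* if no element has an immediate successor or predecessor. With this convention the empty and the one-element ordering are dense.

**Proposition 1.** Every dense tree automatic linear ordering is word automatic.

**Proof.** There are only countably many finite trees over a finite alphabet, so the ordering is countable. By Cantor's theorem, a countable dense ordering is isomorphic to one of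
$$\emptyset,\quad 1,\quad \mathbb Q,\quad 1+\mathbb Q,\quad \mathbb Q+1,\quad 1+\mathbb Q+1 .$$
It remains to present these by word automata.

Consider $\{0,1\}^*1$ in lexicographic order, where a proper prefix is smaller. An automaton finds the first position where the two words differ, with $\square$ counted as the least letter, so the order is regular. We check that it is a copy of $\mathbb Q$. Let $p<q$.

* If $p$ is a proper prefix of $q$, say $q=pz'$, then $z'$ ends in $1$. For $m\ge|q|$ the word $p0^m1$ is greater than $p$, and it is less than $q$ because the first $1$ of $z'$ occurs within its first $m$ letters.
* Otherwise $p=y0\cdots$ and $q=y1\cdots$. Then $p<p1<q$.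

There is no greatest element since $p<p1$. There is no least element since $0^m1<p$ for $m\ge|p|$: the first $1$ of $p$ occurs within its first $m$ letters. So the ordering is nonempty, countable, dense and without endpoints, hence a copy of $\mathbb Q$. Adding the empty word adds a least element, and adding the word $2$, with $2$ a new greatest letter, adds a greatest element. The two remaining cases, $\emptyset$ and $1$, are finite. $\square$

So among dense orderings there is nothing to decide. What changes when elements may have neighbors? The smallest step away from density is to replace each point of $\mathbb Q$ by a finite chain of points. We shall see that this one step destroys decidability.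

## 2. Finite blocks and the decision problem

**Definition (blocks).** In a linear ordering $\mathcal L$ put $x\sim y$ iff the interval between $x$ and $y$ is finite. This is an equivalence relation with convex classes. The classes are called *blocks*, and the ordered quotient $\mathcal L/{\sim}$ is the *first finite condensation*.

For example, $\omega+\omega$ has two infinite blocks and condensation $2$. A dense ordering has only one-element blocks. If each rational is replaced by two adjacent points, all blocks have size $2$ and the condensation is $\mathbb Q$.

The problem, whose source is "Word Automaticity Of Tree Automatic Ordinals Is Decidable", reads: given a tree automatic presentation of a linear ordering $\mathcal L$, is it decidable whether $\mathcal L$ is word automatic? For ordinals it is decidable, and more generally for scattered linear orderings. Moreover the Hausdorff rank of every word automatic scattered linear ordering is finite (Khoussainov–Rubin–Stephan). For ordinals the dividing line is explicit: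

> (Delhommé) An ordinal $\alpha$ is word automatic if and only if $\alpha<\omega^\omega$. In particular $\omega^\omega$ is not word automatic.

For arbitrary linear orderings the answer is no. To state it in full we need one more notion.

**Definition (interpretation).** A linear ordering $K$ is *first-order interpretable (one-dimensionally, with definable quotient)* in a structure $M$ if there are first-order formulas defining in $M$ a set $D$, an equivalence relation $\approx$ on $D$, and an order on the $\approx$-classes, such that $D/{\approx}$ with this order is isomorphic to $K$.

For example, $\mathbb Q$ is interpretable in the ordering obtained from $\mathbb Q$ by doubling each point: let $D$ be everything, let $x\approx y$ mean "$x=y$ or no element lies strictly between $x$ and $y$", and order the classes by their elements.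

**Theorem 2.** There are a word automatic linear ordering $L_0$ and an algorithm that, given $P\in\mathbb Z[x_1,\dots,x_k]$, outputs a tree automatic presentation of a linear ordering $M_P$ such that

* if $P$ has no root in $\mathbb N^k$, then $M_P\cong L_0$, so $M_P$ is word automatic;
* if $P$ has a root in $\mathbb N^k$, then $M_P$ is not word automatic.

Consequently it is undecidable whether a linear ordering given by a tree automatic presentation is word automatic.

**Theorem 3.**

1. Every set of tree automatic presentations of linear orderings that contains all presentations of $L_0$, and contains no presentation of an ordering in which $\omega^\omega$ is first-order interpretable (one-dimensionally, with definable quotient), is $\Pi^0_1$-hard. In particular this holds for $\mathrm{WA}$, the set of presentations of word automatic orderings. So $\mathrm{WA}$ is not r.e. Moreover $\mathrm{WA}\in\Sigma^1_1$.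
2. Undecidability already holds for orderings $M$ all of whose blocks are finite with $M/{\sim}\cong\mathbb Q$. In contrast, every dense tree automatic linear ordering is word automatic.
3. For each nonempty tree automatic linear ordering $K$ there is a uniformly computable family $M_P(K)$ of tree automatic linear orderings such that $M_P(K)$ is word automatic iff ($P$ has no root or $K$ is word automatic). So word automaticity restricted to this family is decidable iff $K$ is word automatic. Here $M_P=M_P(\omega^\omega)$.

The argument does not determine the exact complexity of $\mathrm{WA}$ between $\Pi^0_1$ and $\Sigma^1_1$.

Two more cited results enter. The first is the source of undecidability: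

> (MRDP: Matiyasevich, Robinson, Davis, Putnam) For each r.e. set $E\subseteq\mathbb N$ there is $P_E(e,\bar x)\in\mathbb Z[e,\bar x]$ with $e\in E\iff\exists\bar x\in\mathbb N^k\;P_E(e,\bar x)=0$.

Hence the set of polynomials having a root in some $\mathbb N^k$ is $\Sigma^0_1$-hard: every r.e. set reduces to it by the computable map $e\mapsto P_E(e,\cdot)$. The set of polynomials without such a root is therefore $\Pi^0_1$-hard. The second result is how we prove that something is *not* word automatic:

> (Hodgson; Khoussainov–Nerode; Blumensath–Grädel) In a word automatic presentation, every first-order definable relation is regular.

**Lemma 4.** If a linear ordering $K$ is first-order interpretable (one-dimensionally, with definable quotient) in a word automatic structure, then $K$ is word automatic.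

**Proof.** Fix a word automatic presentation of the structure. By the cited result, the set $D$, the relation $\approx$, and the relation "the class of $x$ precedes the class of $y$" are regular. The length-lexicographic order on words is recognized by a synchronous automaton, and it is a well-ordering. So the set $D'$ of those $x\in D$ that are length-lexicographically least in their $\approx$-class is regular, being first-order definable from regular relations. The set $D'$ contains exactly one element of each class, and the order restricted to $D'$ is regular. This is a word automatic presentation of $K$. $\square$

## 3. Shuffles of finite orderings

We need orderings with finite blocks and condensation $\mathbb Q$ over which we have full control. From now on a number $n\ge1$ also denotes the $n$-element linear ordering, and $\sum_{i\in I}A_i$ is the ordered sum along $I$. "Open interval" means a set $(p,q)$ with $p<q$.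

**Definition (shuffle).** For nonempty $S\subseteq\mathbb N_{\ge1}$ let $\mathrm{Sh}(S)=\sum_{q\in\mathbb Q}c(q)$, where $c:\mathbb Q\to S$ is a coloring such that each color class $c^{-1}(s)$, $s\in S$, meets every nonempty open interval.

Such a $c$ exists. There are countably many pairs (interval with rational endpoints, color); run through them, each time pick a rational of the interval not used before, and give it the color. Color the remaining rationals arbitrarily in $S$. For example, $\mathrm{Sh}(\{1\})=\mathbb Q$, and $\mathrm{Sh}(\{2\})$ is $\mathbb Q$ with every point doubled. In $\mathrm{Sh}(\{1,2\})$, single and doubled points are interleaved so that both kinds occur everywhere.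

**Lemma 5.** Let $I\ne\emptyset$ be a countable dense ordering without endpoints, and let $c:I\to S$ be such that each $c^{-1}(s)$, $s\in S$, meets every nonempty open interval of $I$. Then $\sum_{i\in I}c(i)\cong\mathrm{Sh}(S)$. In particular $\mathrm{Sh}(S)$ does not depend on the coloring chosen.

**Proof.** Let $(I,c)$ and $(I',c')$ both satisfy the hypotheses. It suffices to find an order isomorphism $I\to I'$ that preserves colors, because the corresponding summands are then equal. We use back-and-forth. Let $p_1<\dots<p_m$ be mapped to $p_1'<\dots<p_m'$ with colors preserved, and let $i\in I$ be a further point. The position of $i$ relative to the $p_s$ selects one of the sets $(p_s',p_{s+1}')$, $\{x: x<p_1'\}$, $\{x:x>p_m'\}$ or, if $m=0$, all of $I'$. Each of these contains a nonempty bounded open interval. For the first kind this is density; for $\{x:x>p_m'\}$ pick $y>p_m'$ and take $(p_m',y)$; the rest is similar. Hence it contains a point $i'$ of color $c(i)$, and we extend the map by $i\mapsto i'$. Points of $I'$ are treated symmetrically. Enumerating both orderings and alternating gives the isomorphism. $\square$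

**Lemma 6.** Let $I$ be dense and let $c:I\to\mathbb N_{\ge1}$ be arbitrary. Then the blocks of $\sum_{i\in I}c(i)$ are exactly the summands $c(i)$. In particular the set of block sizes of $\mathrm{Sh}(S)$ is $S$.

**Proof.** Each summand is finite and convex, so its elements are $\sim$-equivalent. If $i<j$, then by density there are infinitely many indices between $i$ and $j$, and each contributes an element. So elements of different summands are not equivalent. $\square$

**Lemma 7.** For every nonempty countable $K$ we have $\sum_{\alpha\in K}\mathrm{Sh}(S)\cong\mathrm{Sh}(S)$.

**Proof.** The index ordering $\sum_{\alpha\in K}\mathbb Q$ is countable. Given $i<j$ in it, the copy $X$ of $\mathbb Q$ that contains $i$ contains a nonempty open interval of $X$ lying inside $(i,j)$: if $j\in X$ take $(i,j)\cap X$, and otherwise take any $(i,x)$ with $x\in X$, $x>i$. So the index ordering is dense, and every color of $S$ occurs in every open interval. It has no endpoints because no copy of $\mathbb Q$ has any. Apply Lemma 5. $\square$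

A shuffle absorbs any countable repetition of itself. We shall need both this effect and a way to prevent it.

## 4. Polynomials counted by regular languages

Which shuffles are word automatic? For $S=\{2\}$ we can do it by hand: take the words $wa$, $wb$ with $w\in\{0,1\}^*1$ and order them lexicographically with $a<b<0<1$. Since $a,b$ come before the digits, the words are compared first by $w$ and then by the last letter. The next lemma does much more: the block sizes may run through the values of polynomials.

**Lemma 8.** If $f_1,\dots,f_r\in\mathbb N[x_1,\dots,x_k]$ ($r\ge1$) take only values $\ge1$ on $\mathbb N^k$ and $S=\bigcup_jf_j(\mathbb N^k)$, then a word automatic presentation of $\mathrm{Sh}(S)$ can be computed from $f_1,\dots,f_r$.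

**Proof.** Take letters $b_1,\dots,b_r$, $a_1,\dots,a_k$ and an end marker $e$, and let
$$B_j=\{b_ja_1^{x_1}\cdots a_k^{x_k}e:\bar x\in\mathbb N^k\},\qquad B=\bigcup_jB_j.$$
A word of $B$ is a request: "here I want a block of size $f_j(\bar x)$."

**Step 1: fulfill a request by counting words.** For each $f\in\mathbb N[\bar x]$ and each $j$ we construct a finite alphabet $\Delta$, a map $\pi:\Delta\to\{b_j,a_1,\dots,a_k,e\}$, extended letter by letter to words, and a regular $R\subseteq\Delta^*$ with $\pi(R)\subseteq B_j$ and
$$|\{v\in R:\pi(v)=b_ja_1^{x_1}\cdots a_k^{x_k}e\}|=f(\bar x)\qquad\text{for all }\bar x\in\mathbb N^k. \tag{1}$$
Every $f\in\mathbb N[\bar x]$ is built from $0$, $1$ and the $x_i$ by $+$ and $\cdot$, so we proceed along such an expression.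

* $f=0$: take $R=\emptyset$.
* $f=1$: take $R=B_j$ and let $\pi$ be the identity.
* $f=x_i$: add a letter $a_i'$ with $\pi(a_i')=a_i$. Let $R$ consist of the words obtained from words of $B_j$ by replacing exactly one occurrence of $a_i$ by $a_i'$. There are $x_i$ choices.
* $f=f'+f''$: make the alphabets for $f'$ and $f''$ disjoint and take the union of the two languages.
* $f=f'f''$: take $\Delta=\{(c,d)\in\Delta'\times\Delta'':\pi'(c)=\pi''(d)\}$ with $\pi(c,d)=\pi'(c)$, and let $R$ be the set of words whose first projection lies in $R'$ and whose second projection lies in $R''$. A word of $R$ over a given $w\in B_j$ is a pair $(v',v'')$ with $\pi'(v')=w=\pi''(v'')$, so the numbers multiply.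

For example, for $f=1+x^2$ the words over $ba^2e$ are one plain copy and the four words recording a pair of marked positions, $5=f(2)$ in total.

**Step 2: build a dense index ordering in which every request occurs everywhere.** Let $\Xi=\{\ell,t,b_1,\dots,b_r,a_1,\dots,a_k\}$, with $\ell$ and $t$ new. Order $\Xi\cup\{e\}$ linearly with least letter $\ell$ and greatest letter $t$, so that $\ell<e<t$. Let $I=\Xi^*B$, ordered lexicographically. The letter $e$ occurs in each word of $I$ exactly once, at its end. So no word of $I$ is a proper prefix of another, and two distinct words of $I$ differ at a first position where both have letters. Each $i\in I$ factors uniquely as $i=zw$ with $z\in\Xi^*$ and $w\in B$, since $w$ must start at the last $b$-letter of $i$. Put $w(i):=w$.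

We claim: for $p<q$ in $I$ there is $y\in\Xi^*$ such that every word of $I$ with prefix $y$ lies strictly between $p$ and $q$. Let $y_0$ be the longest common prefix of $p,q$, and let $c<d$ be the next letters of $p$ and $q$. Since $y_0$ is a proper prefix of $p$, it does not contain $e$.

* If $d\ne e$, let $y=y_0d\ell^m$ with $m\ge|q|$. Words with prefix $y$ are $>p$ because $c<d$. Write $q=y_0dz'$. The word $z'$ is nonempty, has length less than $m$, and ends in $e\ne\ell$. At the first letter of $z'$ different from $\ell$, the word $q$ has a letter greater than $\ell$, where words with prefix $y$ still have $\ell$. So words with prefix $y$ are $<q$.
* If $d=e$, then $c\ne e$, and we let $y=y_0ct^m$ with $m\ge|p|$. Words with prefix $y$ are $<q$ because $c<d$. Write $p=y_0cz'$. The word $z'$ is nonempty, shorter than $m$, and ends in $e\ne t$. At its first letter different from $t$ it is smaller than $t$. So words with prefix $y$ are $>p$.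

Similarly, let $p\in I$ and $m\ge|p|$. Since $p$ ends in $e$, it has within its first $m$ letters one different from $\ell$ and one different from $t$. So all words of $I$ with prefix $\ell^m$ are $<p$ and all with prefix $t^m$ are $>p$.

Finally, for all $y\in\Xi^*$ and $w\in B$ we have $yw\in I$ and $w(yw)=w$. So words with prefix $y$ exist in $I$, with any desired request $w$. Therefore $I$ is countable, dense and without endpoints, and for each $w\in B$ the set $\{i\in I:w(i)=w\}$ meets every nonempty open interval of $I$.

**Step 3: put the two together.** Let $R_j,\Delta_j$ be as in Step 1 for $f_j$ and $j$, with the $\Delta_j$ renamed to be pairwise disjoint and disjoint from $\Xi$. Let $R=\bigcup_jR_j$ and $\Delta=\bigcup_j\Delta_j$, and extend $\pi$ by the identity on $\Xi$. The domain of our presentation is the regular language $\Xi^*R$, and $\pi$ maps it into $I$. Fix a linear order on $\Xi\cup\Delta$ and let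
$$y<y'\iff \pi(y)<_{\mathrm{lex}}\pi(y'),\ \text{ or }\ \pi(y)=\pi(y')\text{ and }y<_{\mathrm{lex}}y'.$$
Since $\pi$ acts letter by letter, a synchronous automaton recognizes this order.

Which elements lie over a given $i=zw\in I$ with $w=b_ja_1^{x_1}\cdots a_k^{x_k}e$? If $z'v$ with $z'\in\Xi^*$, $v\in R$ is mapped to $i$, then $z'\pi(v)=zw$ with $\pi(v)\in B$. By uniqueness of the factorization $z'=z$ and $\pi(v)=w$, so $v\in R_j$. Conversely all such $zv$ lie over $i$. By (1) there are exactly $f_j(\bar x)\ge1$ of them. So the presented ordering is
$$\sum_{i\in I}\varphi(w(i)),\qquad \varphi(b_ja_1^{x_1}\cdots a_k^{x_k}e)=f_j(\bar x).$$
Since $\varphi(B)=S$, Step 2 says that each color $s\in S$ meets every nonempty open interval of $I$. By Lemma 5 the ordering is isomorphic to $\mathrm{Sh}(S)$. All constructions are effective. $\square$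

## 5. Roots as block sizes, and three constructions that do not suffice

**Step 1: turn "has a root" into a statement about sets of numbers.** Let
$$g(a,b)=1+(a+b)^2+a .$$
It is injective on $\mathbb N^2$: with $s=a+b$ we have $s^2\le s^2+a\le s^2+s<(s+1)^2$, so $g(a,b)-1$ determines $s$, then $a$, then $b$. Put
$$S_0=\{g(a,b):a\ne b\}=f_1(\mathbb N^2)\cup f_2(\mathbb N^2),\quad f_1=g(x_1+x_2+1,\,x_2),\quad f_2=g(x_1,\,x_1+x_2+1),$$
where $f_1$ lists the pairs with $a>b$ and $f_2$ those with $a<b$. Thus
$$S_0=\{2,3,5,7,10,11,12,13,17,18,20,21,\dots\},$$
and the diagonal values $g(a,a)=1,6,19,40,\dots$ are left out.

Given $P\in\mathbb Z[x_1,\dots,x_k]$, add dummy variables so that $k\ge2$; this does not affect the existence of a root in $\mathbb N^k$. Write $P=p-q$ with $p,q\in\mathbb N[\bar x]$ and put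
$$S_P=S_0\cup\{g(p(\bar x),q(\bar x)):\bar x\in\mathbb N^k\}. \tag{2}$$

* If $P$ has no root, then $p(\bar x)\ne q(\bar x)$ for all $\bar x$, so $S_P=S_0$.
* If $\bar x$ is a root and $a=p(\bar x)=q(\bar x)$, then $g(a,a)\in S_P\setminus S_0$ by injectivity of $g$.

For example, $P=x_1-2$, with $p=x_1$ and $q=2$, has the root $x_1=2$, and indeed $19=g(2,2)\in S_P\setminus S_0$. For $P=2x_1-1$, with $p=2x_1$ and $q=1$, nothing new enters.

Let $L_0=\mathrm{Sh}(S_0)$ and $L_P=\mathrm{Sh}(S_P)$. The polynomials $f_1,f_2$ and $g(p,q)$ have coefficients in $\mathbb N$ and values $\ge1$. By Lemma 8, both orderings are word automatic, with presentations computable from $P$.

**First attempt: use $L_P$ itself.** By Lemma 6 the block sizes of $L_P$ are the elements of $S_P$, so $L_P\cong L_0$ if and only if $P$ has no root. The isomorphism type therefore knows whether $P$ has a root. But this is useless for our question, since $L_P$ is word automatic whether or not $P$ has a root. We have to convert the appearance of a new block size into the appearance of something that no word automaton can handle. The obvious candidate is $\omega^\omega$.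

**Second attempt: use $L_P+\omega^\omega$.** This is never word automatic. Every $x$ in $L_P$ has above it in $L_P$ the maximum of a block, and that element has no immediate successor (blocks of $L_P$ are finite, $L_P$ has no greatest element, and the blocks are indexed by a dense ordering). Every element of $\omega^\omega$ has an immediate successor. So the formula "every $y\ge x$ has an immediate successor" defines exactly the part $\omega^\omega$, and Lemma 4 with Delhommé's theorem applies. Here $\omega^\omega$ is visible too often: it should disappear when $P$ has no root.

**Third attempt: use $\sum_{\alpha\in\omega^\omega}L_P$.** By Lemma 7 this is just $L_P$. Now $\omega^\omega$ disappears too often: absorption happens for every $P$.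

**Step 2: let walls of $L_0$ separate the copies of $L_P$.** If $S_P=S_0$, then copies of $L_P$ and copies of $L_0$ are the same thing, and a sum of all of them is absorbed into one shuffle. If there is some $n\in S_P\setminus S_0$, then blocks of size $n$ are dense in each copy of $L_P$ and absent from each copy of $L_0$, so the copies of $L_0$ are walls that can be seen. For a nonempty countable linear ordering $K$ we therefore set
$$M_P(K)=\sum_{\alpha\in K}(L_P+L_0),\qquad M_P=M_P(\omega^\omega). \tag{3}$$

## 6. Tree automata for $\omega^\omega$ and for $M_P(K)$

**Lemma 9.** $\omega^\omega$ is tree automatic. If $K$ is nonempty and tree automatic (respectively word automatic), then so is $M_P(K)$, and a presentation is computable from $P$ and a presentation of $K$.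

**Proof.**

**Step 1: code ordinals below $\omega^\omega$ by trees.** (That $\omega^\omega$ is tree automatic is known by Delhommé; here is an explicit presentation.) Write $\alpha<\omega^\omega$ in Cantor normal form as $\omega^nc_n+\dots+\omega^0c_0$, with $c_n\ge1$, or with $n=0$ and $c_0=0$ if $\alpha=0$. Naming nodes by words over $\{0,1\}$ ($0$ = left, $1$ = right), code $\alpha$ by the one-label tree with node set
$$\{0^i:i\le n\}\cup\{0^i1^j:i\le n,\ 1\le j\le c_i\}.$$
There is a left *spine* of length $n$, and from its $i$-th node hangs a right-going *chain* of $c_i$ nodes. For instance, the tree of $\omega^2\cdot2+3$ has spine $\varepsilon,0,00$, a chain $1,11,111$ at the root, no chain at $0$, and a chain $001,0011$ at $00$.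

The set of these trees is regular. An automaton guesses for each node the role "spine" or "chain" and verifies the following. The root is a spine node; left children are spine nodes and right children are chain nodes; chain nodes have no left child; a spine node without left child has a right child unless it is the root. For the last condition, use a special state for a spine node with no children, accept in it at the root, and forbid it for a left child.

**Step 2: recognize the order.** We have $\alpha<\beta$ iff at the largest $i$ where the coefficients differ (absent ones being $0$), that of $\alpha$ is smaller. This $i$ is the deepest spine node at which the chains have different lengths. The automaton reads the convolution and gives each node a role and a verdict in $\{=,<,>\}$.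

* A chain node has no left child. If it also has no right child, its verdict is $=$, $>$ or $<$ according to whether the node is present in both trees, only in the first, or only in the second. If it has a right child, that child is a chain node and its verdict is passed up. So the verdict at the top of a chain compares the two chain lengths.
* At a spine node, let $v$ be the verdict of the left child, which must be a spine node ($v$ is $=$ if it is absent), and let $v'$ be the verdict of the right child, which must be a chain node ($v'$ is $=$ if it is absent). The verdict of the spine node is $v$ if $v$ is not $=$, and $v'$ otherwise.

The automaton accepts if the root is a spine node with verdict $<$. For example, let $\alpha=\omega^2\cdot2+3$ and $\beta=\omega^2\cdot2+\omega$. At $00$ the chains agree. At $0$ only $\beta$ has a chain, so the verdict is $<$, and the longer chain of $\alpha$ at the root does not change it. Intersecting with the regular set of convolutions of two codes gives the relation $<$.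

**Step 3: form the sum with trees.** An element of $M_P(K)$ is coded by a tree with a specially labelled root. Its left subtree is the tree $T$ of some $\alpha\in K$, and its right subtree is the unary tree of the word $hv$. Here $h\in\{1,2\}$, and $v$ is in the domain of the presentation of $L_P$ if $h=1$ and of $L_0$ if $h=2$. A tree automaton can check this: a finite automaton on words runs on unary trees by guessing its run from the end. In the convolution of two such trees, the left (right) subtree is the convolution of the two left (right) subtrees, and the convolution of two unary trees is the unary tree of the convolution of the words. The order is lexicographic: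
$$(T,hv)<(T',h'v')\iff T<T',\ \text{ or }\ T=T'\text{ and }h<h',\ \text{ or }\ T=T',\ h=h'\text{ and }v<v',$$
with the last comparison made in $L_P$ if $h=1$ and in $L_0$ if $h=2$. This is a Boolean combination of tree regular conditions on the left subtree and word regular conditions on the right one, hence regular.

**Step 4: form the sum with words.** If $K$ is word automatic, code the element by the convolution $u\otimes hv$, where $u$ is the word of $\alpha$. The same lexicographic condition on the tracks is regular. Everything is computable, since presentations of $L_P$ and $L_0$ are. $\square$

## 7. Without a root, $K$ is absorbed

Let $K$ be nonempty and countable. By (3) we can write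
$$M_P(K)=\sum_{i\in J}c(i),\qquad J=\sum_{\alpha\in K}(\mathbb Q+\mathbb Q), \tag{4}$$
where $c$ colors the first copy of $\mathbb Q$ for $\alpha$ as in $L_P$ and the second as in $L_0$.

**Lemma 10.**

1. If $i<j$ in $J$, then $(i,j)$ contains a nonempty open interval of one of the copies of $\mathbb Q$. The ordering $J$ is countable, dense and without endpoints.
2. The blocks of $M_P(K)$ are exactly the summands $c(i)$, and $M_P(K)/{\sim}\cong J\cong\mathbb Q$. Blocks inside copies of $L_0$ have sizes in $S_0$, and blocks inside copies of $L_P$ have sizes in $S_P$.

**Proof.** For part 1, let $X$ be the copy of $\mathbb Q$ containing $i$. If $j\in X$, use $(i,j)\cap X$. Otherwise all of $\{x\in X:x>i\}$ lies below $j$, and it contains nonempty open intervals of $X$. Density follows. Each point lies in a convex copy of $\mathbb Q$, so it is not an endpoint. Countability is clear. For part 2, the blocks are the summands by Lemma 6, so the quotient is $J$, and $J\cong\mathbb Q$ by Cantor's theorem. The statement on sizes is the choice of $c$. $\square$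

**Proposition 11.** If $P$ has no root, then $M_P(K)\cong L_0$.

**Proof.** Here $S_P=S_0$, so every copy of $\mathbb Q$ in $J$ is colored with $S_0$, each color being dense. By Lemma 10(1), every nonempty open interval of $J$ contains a nonempty open interval of a copy of $\mathbb Q$, in which all colors from $S_0$ occur. By Lemma 5, $M_P(K)\cong\mathrm{Sh}(S_0)=L_0$. $\square$

## 8. With a root, $K$ is definable

**Proposition 12.** If $P$ has a root, then $K$ is first-order interpretable in $M_P(K)$ (one-dimensionally, with definable quotient).

**Proof.** Fix $n\in S_P\setminus S_0$.

**Step 1: define the elements that mark copies of $L_P$.** Call $u$ a *right end* if it has no immediate successor, and a *left end* if it has no immediate predecessor. Immediate neighbors lie in the same block, and a non-maximal element of a finite block has the next element of the block as immediate successor; the same holds for predecessors. So by Lemma 10(2) the right ends are exactly the maxima of blocks and the left ends exactly the minima. Let $D$ be defined by: "$x$ is one of $x_1<\dots<x_n$, where $x_{i+1}$ is the immediate successor of $x_i$ for $1\le i<n$, $x_1$ is a left end and $x_n$ is a right end." This is first-order because $n$ is fixed, and $D$ is the set of elements lying in blocks of size exactly $n$. As $n\notin S_0$, the set $D$ is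 contained in the union of the copies of $L_P$. As $n\in S_P$, it meets every copy of $L_P$.

**Step 2: define "in the same copy of $L_P$".** Inside a copy of $L_P$ the set $D$ is everywhere, while a copy of $L_0$ is a stretch without elements of $D$. One is tempted to say: $x\approx y$ if between any two elements of $[x,y]$ there is an element of $D$. This is too strong, because two neighbors in one block have nothing between them. We must compare only elements of different blocks, and a right end followed by a left end guarantees that. So for $x\le y$ in $D$ let
$$x\approx y:\iff \text{for all right ends }u\text{ and left ends }v\text{ with }x\le u<v\le y\text{ there is }z\in D\text{ with }u<z<v, \tag{5}$$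
and extend this symmetrically. This is first-order.

**Step 3: elements of one copy are equivalent.** Let $x\le y$ in $D$ lie in the same copy of $L_P$, and let $u<v$ be a right end and a left end in $[x,y]$. The copy is convex, so $u$ and $v$ lie in it. Since $u$ is the maximum of its block and $u<v$, the two lie in different blocks of this copy of $L_P=\mathrm{Sh}(S_P)$. The color $n\in S_P$ is dense there, so strictly between these two blocks there is a block of size $n$. Any element $z$ of it is in $D$ and satisfies $u<z<v$. Hence $x\approx y$.

**Step 4: elements of different copies are not equivalent.** Let $x<y$ in $D$ lie in the copies of $L_P$ with indices $\alpha<\beta$. The $\alpha$-th copy of $L_0$ comes after the $\alpha$-th copy of $L_P$ and before everything with index $\beta$, so it lies entirely between $x$ and $y$. Choose two blocks $C<C'$ in it, and let $u=\max C$ and $v=\min C'$. Then $u$ is a right end, $v$ is a left end, and $x<u<v<y$. By convexity $(u,v)$ lies in this copy of $L_0$, so it contains no element of $D$. Hence $x\not\approx y$.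

**Step 5: read off $K$.** By Steps 3 and 4, $\approx$ is an equivalence relation on $D$ whose classes are exactly the sets $D\cap(\alpha\text{-th copy of }L_P)$ for $\alpha\in K$, all nonempty by Step 1. Order the classes by: the class of $x$ precedes that of $y$ iff $x<y$ and $x\not\approx y$. This is first-order and does not depend on representatives, since different copies are separated. So $D/{\approx}$ is isomorphic to $K$. $\square$

## 9. The reduction from polynomial roots

**Proof of Theorem 2.** By Lemma 9, a tree automatic presentation of $M_P=M_P(\omega^\omega)$ is computable from $P$. If $P$ has no root, then $M_P\cong L_0$ by Proposition 11, and $L_0$ is word automatic by Lemma 8. If $P$ has a root, then $\omega^\omega$ is first-order interpretable in $M_P$ by Proposition 12. If $M_P$ were word automatic, then $\omega^\omega$ would be word automatic by Lemma 4, contradicting Delhommé's theorem. So a decision procedure for word automaticity would decide whether a polynomial has a root in $\mathbb N^k$, contradicting MRDP. $\square$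

This does not conflict with the decidability for scattered orderings: choosing one element from each block of $M_P$ gives a copy of $\mathbb Q$ inside $M_P$ by Lemma 10(2), so no $M_P$ is scattered.

## 10. Hardness, condensation level, and the dichotomy

Recall that a set is $\Pi^0_1$-hard if every $\Pi^0_1$ set (complement of an r.e. set) reduces to it by a computable map. A $\Pi^0_1$-hard set is not r.e., since otherwise every $\Pi^0_1$ set would be r.e. A set is $\Sigma^1_1$ if it is defined by "there is a function $f:\mathbb N\to\mathbb N$ such that …" followed by a condition arithmetical in $f$.

**Proof of Theorem 3, part 1: hardness.** Let $\mathcal C$ be a set of presentations as in the statement. The computable map sending $P$ to the presentation of $M_P$ sends polynomials without roots into $\mathcal C$, because they yield presentations of $L_0$ (Proposition 11). It sends polynomials with roots outside $\mathcal C$, because $\omega^\omega$ is interpretable in $M_P$ (Proposition 12 with $K=\omega^\omega$). By MRDP the set of polynomials without roots is $\Pi^0_1$-hard, so $\mathcal C$ is $\Pi^0_1$-hard. The set $\mathrm{WA}$ is of this kind. It contains all presentations of $L_0$ because $L_0$ is word automatic (Lemma 8). It contains no presentation of an ordering in which $\omega^\omega$ is interpretable, by Lemma 4 and Delhommé's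 theorem. Hence $\mathrm{WA}$ is $\Pi^0_1$-hard, and so it is not r.e. $\square$

**Proof of Theorem 3, part 1: upper bound.** First, it is decidable whether an input is a tree automatic presentation of a linear ordering: the axioms of linear orderings are first-order, and first-order theories of tree automatic structures are uniformly decidable. Given such a presentation $\mathfrak A$, it belongs to $\mathrm{WA}$ iff there are a word automatic presentation $\mathfrak B$ and a function $f$ that is an isomorphism from the structure presented by $\mathfrak A$ to that presented by $\mathfrak B$. Code words, trees and automata by numbers. Membership in the domains and in the orders is uniformly computable from $\mathfrak A$ and $\mathfrak B$. So "$f$ is a bijection between the domains and preserves the order in both directions" is arithmetical in $f$, $\mathfrak A$ and $\mathfrak B$. The number quantifier over $\mathfrak B$ can be absorbed into the function quantifier. Hence $\mathrm{WA}\in\Sigma^1_1$. $\square$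

**Proof of Theorem 3, part 2.** By Lemma 10(2), every $M_P$ has only finite blocks and $M_P/{\sim}\cong\mathbb Q$, so the reduction in the proof of Theorem 2 already takes its values in this class. The statement on dense orderings is Proposition 1. So undecidability appears at the first level of the finite condensation hierarchy beyond the dense orderings. $\square$

**Proof of Theorem 3, part 3.** Let $K\neq\emptyset$ be tree automatic; it is countable. By Lemma 9, $M_P(K)$ is tree automatic, uniformly in $P$.

* If $P$ has no root, then $M_P(K)\cong L_0$ is word automatic by Proposition 11 and Lemma 8.
* If $K$ is word automatic, then $M_P(K)$ is word automatic by Lemma 9.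
* If $P$ has a root and $M_P(K)$ is word automatic, then $K$ is word automatic by Proposition 12 and Lemma 4.

Together these give: $M_P(K)$ is word automatic iff $P$ has no root or $K$ is word automatic. If $K$ is word automatic, then all members of the family are word automatic, and the restricted problem is trivial. If $K$ is not word automatic, then $M_P(K)$ is word automatic iff $P$ has no root in $\mathbb N^k$, which is undecidable. $\square$
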